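\title{Failure of super-rigidity in dimension four for curves of genus at least two}

\begin{abstract}
A simple pseudoholomorphic curve of index $0$ is super-rigid if it is immersed and the normal Cauchy--Riemann operators of all its branched covers are injective. For generic almost complex structures this holds in dimension at least six, and in dimension four for curves of genus $0$ and $1$. We show that it fails in dimension four in every genus $g\ge 2$. For each even $r$ with $2\le r\le 2g-2$ there are a closed K\"ahler surface and an open set of almost complex structures, each of which admits an embedded index $0$ curve of genus $g$ with a double cover, branched at exactly $r$ points, whose normal operator has a kernel. The same happens on a nonempty open set in every closed symplectic $4$-manifold that carries one simple immersed index $0$ curve of genus at least two. The kernel is written down explicitly for a holomorphic line bundle, and it survives all small real-linear perturbations because the branch points can move.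
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}
Let $(M,\omega)$ be a closed symplectic manifold of dimension $2n$. An almost complex structure $J$ on $M$ is \emph{$\omega$-tame} if $\omega(X,JX)>0$ for all $X\ne0$, and \emph{$\omega$-compatible} if moreover $\omega(J\cdot,J\cdot)=\omega$. Throughout, $\mathcal J=\mathcal J(M,\omega)$ is either the space of smooth tame or the space of smooth compatible structures, with the $C^\infty$ topology; all statements hold for both. A property holds for \emph{generic} $J$ if it holds on a comeager subset of $\mathcal J$, that is, on a set containing a countable intersection of open dense sets. The tame space is open in the closed subset $\{J^2=-1\}$ of the Fr\'echet space $\Gamma(\operatorname{End}TM)$, and the compatible space is open in the closed subset $\{J^2=-1,\ \omega(J\cdot,J\cdot)=\omega\}$. Either way $\mathcal J$ is completely metrizable, hence a Baire space: \emph{every comeager subset of $\mathcal J$ meets every nonempty open subset}.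

A \emph{$J$-holomorphic curve} is a smooth map $u:(\Sigma,j)\to(M,J)$ from a closed connected Riemann surface with $du\circ j=J\circ du$. Its \emph{index} is
\[
\operatorname{ind}(u)=(n-3)\chi(\Sigma)+2c_1(u^*TM),
\]
the expected real dimension of the space of such curves up to reparametrization. A nonconstant curve is \emph{simple} if it does not factor as $v\circ\varphi$, with $v$ a $J$-holomorphic curve and $\varphi$ a holomorphic branched cover of degree at least two.

Let $v:(\Sigma,j)\to(M,J)$ be simple and immersed, with normal bundle $N_v=v^*TM/dv(T\Sigma)$. The linearization at $v$ of the equation $du\circ j=J\circ du$ descends to the \emph{normal operator} $\mathbf D^N_v:\Gamma(N_v)\to\Omega^{0,1}(\Sigma,N_v)$; the formula is recalled in Section~\ref{sec:background}. For a holomorphic branched cover $\varphi:(\Sigma',j')\to(\Sigma,j)$, the multiple cover $u=v\circ\varphi$ has normal bundle $N_u:=\varphi^*N_v$, and its normal operator $\mathbf D^N_u$ is the pullback of $\mathbf D^N_v$.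

\begin{definition}
A simple $J$-holomorphic curve $v$ of index $0$ is \emph{super-rigid} if it is immersed and $\mathbf D^N_{v\circ\varphi}$ is injective for every holomorphic branched cover $\varphi$ of every degree $d\ge1$.
\end{definition}

The kernel of $\mathbf D^N_u$ contains the normal velocity of every smooth family of $J$-holomorphic curves through $u$ (Remark~\ref{rem:meaning}). A cover of $v$ can always be deformed inside $v(\Sigma)$ by moving its branch points; super-rigidity says that, to first order, neither $v$ nor any of its covers can move in any other way. Two results are known.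
\begin{itemize}
\item[(i)] If $2n\ge6$, then for every closed symplectic $(M,\omega)$ and generic $J$, every simple index $0$ curve is super-rigid.
\item[(ii)] If $2n=4$, then for every closed symplectic $(M,\omega)$ and generic $J$, every simple index $0$ curve of genus $0$ or $1$ is super-rigid.
\end{itemize}
The problem treated here comes from \cite{SR}: \emph{is it true that for every closed symplectic $4$-manifold $(M,\omega)$ there is a comeager subset of $\mathcal J(M,\omega)$ such that, for every $J$ in it, every simple index $0$ curve, of arbitrary genus, is super-rigid?}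

\subsection{Which answer to expect}\label{sec:expect}
The discussion in this subsection is not used in the proofs. Let $v$ be immersed of index $0$ and genus $g$, and let $\varphi:\Sigma'\to\Sigma$ be a double cover with $r>0$ branch points and deck involution $\tau$. Riemann--Hurwitz gives $\chi(\Sigma')=2\chi(\Sigma)-r$, so $r$ is even. Since $c_1(N_v)=c_1(v^*TM)-\chi(\Sigma)$, the index formula (F1) of Section~\ref{sec:background} gives
\[
\operatorname{ind}\mathbf D^N_v=(n-1)\chi(\Sigma)+2c_1(N_v)=\operatorname{ind}(v)=0,\qquad \operatorname{ind}\mathbf D^N_{v\circ\varphi}=-(n-1)r .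
\]
The operator $\mathbf D^N_{v\circ\varphi}$ commutes with $\tau$ and splits into an even and an odd part. One should think of the even part as a copy of $\mathbf D^N_v$, so that the negative index sits in the odd part. Among Fredholm operators of index $-k$, those with one-dimensional kernel have codimension $\dim\operatorname{Hom}(\ker,\operatorname{coker})=k+1$, here $(n-1)r+1$. The $r$ branch points provide $2r$ real parameters. For $n\ge3$ we have $(n-1)r+1>2r$, and the family of covers should miss the bad locus, in agreement with (i). For $n=2$ we have $r+1\le 2r$, and the count leaves room for a kernel.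

In dimension four there is a second constraint. If $n=2$ and $\operatorname{ind}(v)=0$, then $c_1(v^*TM)=1-g$, so $N_v$ is a line bundle of degree
\begin{equation}\label{eq:degree}
\deg N_v=(1-g)-(2-2g)=g-1 .
\end{equation}
Zeros of a nonzero kernel element on a line bundle count positively and add up to the degree (fact (F3) below). For $g=0$ the pulled-back bundles have negative degree, so no cover of any degree has a kernel. An odd section of $\varphi^*N_v$ vanishes at the $r$ fixed points of $\tau$, so an odd kernel element forces
\[
r\le\deg\varphi^*N_v=2g-2 .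
\]
For $g=1$ this excludes odd kernel elements on all branched double covers, in agreement with (ii). For $g\ge2$ and $2\le r\le2g-2$ neither the count nor positivity is an obstruction, and one guesses that super-rigidity fails. A count does not show that the bad locus is nonempty, nor that it is stable under perturbation. Both are proved below, on the whole range of $r$.

\subsection{Results}

\begin{theorem}\label{thm:example}
Let $g\ge2$ and let $r$ be even with $2\le r\le2g-2$. There are a closed K\"ahler surface $(M,\omega,J_0)$ and an open neighborhood $\mathcal U$ of $J_0$ in $\mathcal J(M,\omega)$ such that every $J\in\mathcal U$ admits an embedded index $0$ $J$-holomorphic curve $v_J$ of genus $g$ and a connected holomorphic double cover $\varphi$ of its domain, with exactly $r$ branch points, for which $\mathbf D^N_{v_J\circ\varphi}$ is not injective. Hence the question above has a negative answer.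
\end{theorem}

\begin{theorem}\label{thm:general}
Let $(M,\omega)$ be a closed symplectic $4$-manifold such that for some $J_1\in\mathcal J$ there is a simple immersed index $0$ $J_1$-holomorphic curve of genus $g\ge2$. Then for every even $r\in[2,2g-2]$ there is a nonempty open set $\mathcal U\subset\mathcal J$ such that every $J\in\mathcal U$ admits a simple immersed index $0$ curve of genus $g$ having a double cover with exactly $r$ branch points and non-injective normal operator. In particular no comeager subset of $\mathcal J$ consists of $J$ for which all simple index $0$ curves are super-rigid.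
\end{theorem}

In both theorems the last sentence follows from the first, because a comeager set meets $\mathcal U$.

Section~\ref{sec:genus2} shows the mechanism for $g=r=2$. The proof then has three parts. Section~\ref{sec:algebra} constructs a holomorphic line bundle $N$ of degree $g-1$ without sections whose pullback to a double cover has an odd section $s_0$. Section~\ref{sec:stability}, the core of the paper, shows that every Cauchy--Riemann operator close to $\bar\partial_N$ has a kernel on a nearby double cover. Section~\ref{sec:persistence} shows that a curve with normal operator close to $\bar\partial_N$ persists, with nearby normal operator, when $J$ is perturbed. Sections~\ref{sec:ruled} and~\ref{sec:prescribe} produce such curves.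

\section{Cauchy--Riemann operators and simple curves}\label{sec:background}

Fix $p>2$. On a closed surface $W^{1,p}\subset C^0$ and $W^{2,p}\subset C^1$.

\subsection{Operators on a Riemann surface}
Let $F$ be a complex vector bundle over a closed Riemann surface $(\Sigma,j)$. Write $\overline{\operatorname{Hom}}_j(T\Sigma,F)$ for the bundle of real-linear maps $\alpha:T\Sigma\to F$ with $\alpha\circ j=-i\alpha$, equivalently $i\alpha\circ j=\alpha$; its sections form $\Omega^{0,1}(\Sigma,F)$. A \emph{real Cauchy--Riemann operator} is a real-linear map $\mathbf D:\Gamma(F)\to\Omega^{0,1}(\Sigma,F)$ with $\mathbf D(f\eta)=f\,\mathbf D\eta+\frac12(df+i\,df\circ j)\eta$ for real-valued $f$. A complex connection $\nabla$ gives the example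
\[
\bar\partial_{\nabla,j}\eta=\tfrac12(\nabla\eta+i\,\nabla\eta\circ j).
\]
The difference of two such operators is linear over real functions, so every one has the form $\bar\partial_{\nabla,j}+A$ with $A$ in
\[
\mathcal A_j(F):=\Gamma\big(\operatorname{Hom}_{\mathbb R}(F,\overline{\operatorname{Hom}}_j(T\Sigma,F))\big).
\]
The term $A$ need not be complex linear. For varying $j$ we regard all these tensors as sections of $\operatorname{Hom}_{\mathbb R}(F,\operatorname{Hom}_{\mathbb R}(T\Sigma,F))$ and measure them with fixed metrics. A holomorphic bundle $F$ has the complex-linear operator $\bar\partial_F$ with kernel $H^0(F)$. If $F$ is a holomorphic line bundle with a Hermitian metric, its Chern connection $\nabla$ satisfies $\bar\partial_{\nabla,j}=\bar\partial_F$, and in a local holomorphic frame $e$ it is $d+\vartheta$ with $\vartheta=\partial\log|e|^2$ of type $(1,0)$.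

For a nonconstant holomorphic map $\varphi:(\Sigma',j')\to(\Sigma,j)$ the \emph{pullback} of $\mathbf D=\bar\partial_{\nabla,j}+A$ is $\varphi^*\mathbf D=\bar\partial_{\varphi^*\nabla,j'}+\varphi^*A$ on $\varphi^*F$, where $(\varphi^*A)\eta=(A\eta)\circ d\varphi$. It satisfies $(\varphi^*\mathbf D)(\eta\circ\varphi)=(\mathbf D\eta)\circ d\varphi$ for local sections $\eta$ of $F$. This identity determines $\varphi^*\mathbf D$ where $\varphi$ is a local diffeomorphism, hence everywhere by continuity. So the pullback does not depend on the choice of $\nabla$, and if $\Theta$ is a complex bundle isomorphism over $\Sigma$, then $\varphi^*(\Theta^{-1}\mathbf D\Theta)=(\varphi^*\Theta)^{-1}(\varphi^*\mathbf D)(\varphi^*\Theta)$. We call $\mathbf D$ and $\Theta^{-1}\mathbf D\Theta$ \emph{conjugate}; conjugate operators are injective on the same covers.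

We use the following standard facts; $K$ is the canonical bundle.
\begin{itemize}
\item[(F1)] A real Cauchy--Riemann operator with smooth coefficients on a bundle $F$ of rank $k$ is Fredholm as a map $W^{l+1,p}\to W^{l,p}$ for every $l\ge0$, of real index $k\chi(\Sigma)+2c_1(F)$, and its kernel consists of smooth sections.
\item[(F2)] (Serre duality.) If $F$ is a holomorphic line bundle, an $F$-valued $(0,1)$-form $\alpha$ of class $L^p$ lies in $\bar\partial_F(W^{1,p})$ if and only if $\int_\Sigma\theta\wedge\alpha=0$ for all $\theta\in H^0(K\otimes F^{-1})$; the pairing identifies $\operatorname{coker}\bar\partial_F$ with $H^0(K\otimes F^{-1})^*$.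
\item[(F3)] (Similarity principle.) If $F$ is a line bundle and $\Sigma$ is connected, a nonzero kernel element of a real Cauchy--Riemann operator has isolated zeros of positive order, whose orders add up to $\deg F$.
\end{itemize}
Fact (F3) is used only in Section~\ref{sec:expect}. One formula will be needed twice. If $\psi_s$ is a smooth family of local diffeomorphisms of $\Sigma$ with $\psi_0=\mathrm{id}$ and $\partial_s\psi_s|_{s=0}=\xi$, then in a holomorphic coordinate $\psi_s^*j=d\psi_s^{-1}\circ i\circ d\psi_s$ has derivative $i\,d\xi-d\xi\circ i=i(d\xi+i\,d\xi\circ i)$, that is,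
\begin{equation}\label{eq:lie}
\tfrac{d}{ds}\big|_{s=0}\,\psi_s^*j=2j\,\bar\partial\xi .
\end{equation}

\subsection{The normal operator}
Let $v:(\Sigma,j)\to(M,J)$ be $J$-holomorphic and $\hat\nabla$ a symmetric connection on $M$. For $\eta\in\Gamma(v^*TM)$ put
\begin{equation}\label{eq:Dv}
\mathbf D_v\eta=\tfrac12\big(\hat\nabla\eta+J\,\hat\nabla\eta\circ j+(\hat\nabla_\eta J)\,dv\circ j\big).
\end{equation}
This is a real Cauchy--Riemann operator on $(v^*TM,J)$: the last term is antilinear because $\hat\nabla_\eta J$ anticommutes with $J$ and $dv\circ j=J\,dv$. It does not depend on $\hat\nabla$: adding a symmetric tensor $S$ to $\hat\nabla$ adds to $2(\mathbf D_v\eta)(X)$ the quantity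
\[
S(dvX,\eta)+JS(dv\,jX,\eta)+S(\eta,J\,dv\,jX)-JS(\eta,dv\,jX),
\]
which vanishes since $J\,dv\,j=-dv$. If $u_s:\Sigma\to M$ and $j_s$ are smooth families with $u_0=v$, $j_0=j$ and velocities $\dot u$, $\dot\jmath$, then symmetry of $\hat\nabla$ gives
\begin{equation}\label{eq:lin}
\hat\nabla_s\big|_{s=0}\,\tfrac12\big(du_s+J\,du_s\circ j_s\big)=\mathbf D_v\dot u+\tfrac12J\,dv\circ\dot\jmath .
\end{equation}
Apply this to $u_s=v\circ\psi_s$ and $j_s=\psi_s^*j$, with $\psi_s$ the flow of a vector field $\xi$. The left side vanishes, so \eqref{eq:lie} gives $\mathbf D_v(dv\,\xi)=-J\,dv\,j\,\bar\partial\xi=dv(\bar\partial\xi)$. Hence, for an immersion $v$, the operator $\mathbf D_v$ preserves $dv(T\Sigma)$ and descends to the quotient $N_v$. The result is $\mathbf D^N_v$. Realizing $N_v$ as a complex complement of $dv(T\Sigma)$ gives a conjugate operator.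

\begin{remark}\label{rem:meaning}
Let $u=v\circ\varphi$ and let $u_s:(\Sigma',j'_s)\to(M,J)$ be a smooth family of $J$-holomorphic curves with $u_0=u$. Formula \eqref{eq:Dv} shows $\mathbf D_u=\varphi^*\mathbf D_v$, and \eqref{eq:lin} shows that $\mathbf D_u\dot u$ takes values in $\varphi^*dv(T\Sigma)$. So the class of $\dot u$ in $\varphi^*N_v$ lies in $\ker\mathbf D^N_u$.
\end{remark}

\subsection{Simple curves}
A point $z\in\Sigma$ is an \emph{injective point} of $v$ if $dv(z)\neq0$ and $v^{-1}(v(z))=\{z\}$. A multiple cover $v'\circ\varphi$ has none: a point that is alone in its fiber of $\varphi$ is a critical point of $\varphi$. The standard facts needed are these.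
\begin{itemize}
\item[(F4)] A $J$-holomorphic map of class $W^{1,p}$ is smooth when $j$ and $J$ are.
\item[(F5)] The injective points of a simple curve are dense in its domain.
\item[(F6)] Two embedded $J$-holomorphic disks whose intersection points accumulate at a common interior point coincide near that point.
\end{itemize}

\section{The mechanism in genus two}\label{sec:genus2}

Let $\Sigma$ have genus $2$. By \eqref{eq:degree} the normal bundle has degree $1$; suppose that the normal operator is $\bar\partial_N$ for a holomorphic line bundle $N$ of degree $1$. In the two-dimensional torus $\operatorname{Pic}^1$ of such bundles, exclude the finitely many $N$ with $N^2\cong K$ and the finitely many curves formed by the $N$ with $N^2\cong\mathcal O(2x)$ for some $x\in\Sigma$.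

For the remaining $N$ we have $H^0(N)=0$, since a section would give $N\cong\mathcal O(x)$. So $\bar\partial_N$ is injective, and by (F1) it has index $0$: the curve itself is rigid. The square does have a section: $KN^{-2}$ is nontrivial of degree $0$, so Riemann--Roch gives $h^0(N^2)=2-2+1=1$. Let $\sigma$ span $H^0(N^2)$. Its zeros $b_1,b_2$ are distinct, and
\[
\Sigma'=\{y\in N:\ y^2=\sigma\}
\]
is a double cover $\varphi:\Sigma'\to\Sigma$ branched at $b_1,b_2$, with $\chi(\Sigma')=-4-2$, so of genus $4$. On $\Sigma'$ the section $\sigma$ has a square root: the tautological section $y$ of $N'=\varphi^*N$ is holomorphic, odd under $\tau:y\mapsto-y$, and has simple zeros at the two ramification points. Thus $\varphi^*\bar\partial_N$ has a kernel, for all $N$ in an open dense subset of $\operatorname{Pic}^1$.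

The odd part of the operator can be computed completely. An odd holomorphic section $s$ of $N'$ vanishes at the ramification points, so $s/y$ is a holomorphic function, and the odd kernel is $\mathbb Cy$. By (F2) the odd cokernel is dual to the odd holomorphic sections $\theta$ of $K_{\Sigma'}\otimes N'^{-1}$. For such $\theta$ the form $\theta y$ is $\tau$-invariant, hence equal to $\varphi^*\lambda$ with $\lambda\in H^0(K)$; conversely $\varphi^*\lambda$ vanishes at the ramification points, so $\varphi^*\lambda/y$ is holomorphic. The odd cokernel is therefore $H^0(K)^*$, of real dimension $4$, and the odd index is $2-4=-2=-r$, as in Section~\ref{sec:expect}.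

When $N$ moves, the branch points follow so as to keep $N^2\cong\mathcal O(b_1+b_2)$. They can do so because the differential of the Abel--Jacobi map $(b_1,b_2)\mapsto\mathcal O(b_1+b_2)$,
\begin{equation}\label{eq:AJ2}
T_{b_1}\Sigma\oplus T_{b_2}\Sigma\to H^0(K)^*,\qquad(a_1,a_2)\mapsto\big(\lambda\mapsto\lambda(a_1)+\lambda(a_2)\big),
\end{equation}
is an isomorphism: a form vanishing at $b_1$ and $b_2$ lies in $H^0(K(-b_1-b_2))=H^0(KN^{-2})=0$. If instead $b_1+b_2$ were canonical, \eqref{eq:AJ2} would have rank one.

This does not yet answer the question, because a perturbation of $J$ adds to the normal operator a term that is only real linear. If $\bar\partial s+\alpha\bar s=0$ in a local frame, then $\bar\partial(s^2)=-2\alpha|s|^2$, which is not a linear equation for $s^2$, and Riemann--Roch no longer helps. What survives is the linearization. Look for a kernel element $y+\eta$ with $\eta$ small, on a cover with branch points displaced by $(a_1,a_2)$. One can solve for $\eta$ up to an obstruction in the odd cokernel $H^0(K)^*$: four real equations in the four real unknowns $(a_1,a_2)$. Lemma~\ref{lem:residue} shows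 that the derivative of the obstruction in $a$ is $-2\pi i$ times \eqref{eq:AJ2}. So the equations remain solvable after any small perturbation of the operator, complex linear or not.

\section{A line bundle and a double cover}\label{sec:algebra}

Fix $g\ge2$, an even $r$ with $2\le r\le2g-2$, and a closed Riemann surface $(\Sigma,j_0)$ of genus $g$. An odd section on a double cover has $2g-2$ zeros, of which $r$ are forced at the ramification points. We place the remaining $2g-2-r$ in $m$ fibers, where
\[
m=g-1-r/2\ge0 .
\]
The two vanishing conditions in the next lemma are those met in genus two. The first will make the obstruction map a submersion; the second will make the curve persist.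

\begin{lemma}\label{lem:data}
There are distinct points $x_1,\dots,x_m,b_1,\dots,b_r\in\Sigma$, with $D=\sum x_k$ and $B=\sum b_i$, and a holomorphic line bundle $E$ with $E^2\cong\mathcal O(B)$, such that $N:=\mathcal O(D)\otimes E$, of degree $g-1$, satisfies
\[
H^0(K(-D-B))=0,\qquad H^0(N)=0 .
\]
\end{lemma}

\begin{proof}
Since $r\ge2$, the number of points is $m+r=g-1+r/2\ge g=h^0(K)$. Choose distinct points one at a time. As long as the space of holomorphic $1$-forms vanishing at the points already chosen is nonzero, its common zeros are finite in number, and a next point away from them lowers the dimension by one. After $g$ steps the space is zero. Let $\mathcal P\subset\Sigma^{m+r}$ be the set of tuples of distinct points with $H^0(K(-D-B))=0$. It is nonempty, and it is open because the condition says that evaluation at the points is an injective map on $H^0(K)$.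

Recall that $\operatorname{Pic}^d$, the set of holomorphic line bundles of degree $d$, is a $g$-dimensional complex torus with tangent space $H^0(K)^*$, that tensor product is addition, and that $x\mapsto\mathcal O(x)$ is holomorphic with differential $\dot x\mapsto(\lambda\mapsto\lambda(\dot x))$. So the map $\mathcal P\to\operatorname{Pic}^{2g-2}$, $(x,b)\mapsto\mathcal O(2D+B)$, has differential
\[
(\dot x,\dot b)\mapsto\Big(\lambda\mapsto\sum_k2\lambda(\dot x_k)+\sum_i\lambda(\dot b_i)\Big).
\]
A form $\lambda$ annihilated by the whole image vanishes at all the points and is zero. Hence the map is a submersion and its image is open. Squaring $\operatorname{Pic}^{g-1}\to\operatorname{Pic}^{2g-2}$ is continuous and onto, so the preimage of this image is a nonempty open subset of $\operatorname{Pic}^{g-1}$. The bundles of degree $g-1$ with a nonzero section form the image of $\Sigma^{g-1}$ under a holomorphic map to a manifold of dimension $g$, a set of measure zero. Choose $N$ in the open set with $H^0(N)=0$, choose $(x,b)\in\mathcal P$ with $N^2\cong\mathcal O(2D+B)$, and put $E=N(-D)$.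
\end{proof}

The hypothesis $r\ge2$ enters in the first line: for $r=0$ there are only $g-1$ points, and $H^0(K(-D))\ne0$. The hypothesis $r\le2g-2$ is the condition $m\ge0$.

Fix data as in the lemma. Let $\sigma_B\in H^0(E^2)$ and $s_D\in H^0(\mathcal O(D))$ have divisors $B$ and $D$. Let $\Sigma'=\{y\in E:y^2=\sigma_B\}$, with projection $\varphi_0:\Sigma'\to\Sigma$, involution $\tau(y)=-y$ and complex structure $j_0'$ induced from $E$. Choose holomorphic charts $z_i:U_i\to\{|z|<3\}$ with $z_i(b_i)=0$, so small that the closures $\overline U_i$ are disjoint and do not cover $\Sigma$, and that $E$ and $N$ are holomorphically trivial over $U_i$. There $\sigma_B$ is $z_i$ times a nowhere vanishing function, which has a square root on the disk. Dividing $y$ by it gives a coordinate $w_i$ on $\varphi_0^{-1}(U_i)$ with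
\[
z_i\circ\varphi_0=w_i^2,\qquad \tau:w_i\mapsto-w_i .
\]
So $\Sigma'$ is smooth, $\varphi_0$ is a double cover branched exactly over the $b_i$, with ramification points $q_i=\{w_i=0\}$, and $\Sigma'$ is connected because $r>0$.

Put $N'=\varphi_0^*N$. Since $\varphi_0\tau=\varphi_0$, the involution acts on sections of pulled-back bundles by $\eta\mapsto\eta\circ\tau$ and on bundle-valued $1$-forms by $\alpha\mapsto\alpha\circ d\tau$. A superscript $-$ denotes the $(-1)$-eigenspace, whose elements are called \emph{odd}. The tautological section $y$ of $\varphi_0^*E$ is holomorphic and odd. Therefore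
\[
s_0:=y\cdot\varphi_0^*s_D\in H^0(N')^-
\]
is a nonzero odd kernel element of $\varphi_0^*\bar\partial_N=\bar\partial_{N'}$. It vanishes over each $x_k$.

\section{Stability of the kernel}\label{sec:stability}

When $J$ is perturbed, three things change: the conformal structure of the curve, the zeroth-order term of its normal operator, and, at our disposal, the branch points. To compare the resulting operators we realize them all on the fixed bundle $N'$ over the fixed smooth surface $\Sigma'$, with the fixed involution $\tau$.

\subsection{The parameters}\label{sec:parameters}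
\emph{Branch points.} Let $\beta:\mathbb C\to[0,1]$ be smooth with $\beta=1$ for $|z|\le1$ and $\beta=0$ for $|z|\ge2$. For $a\in\mathbb C^r$ let $\psi_a:\Sigma\to\Sigma$ be $z_i\mapsto z_i+\beta(z_i)a_i$ on $U_i$ and the identity elsewhere. If $|a_i|\sup|d\beta|<1$, then $z\mapsto z+\beta(z)a_i$ is the identity plus a contraction, hence a diffeomorphism of $\mathbb C$, and it fixes $\{|z|\ge2\}$ pointwise. So $\psi_a$ is a diffeomorphism preserving each $U_i$. Put $\varphi_a=\psi_a\circ\varphi_0$.

\emph{Conformal structures.} We need a family $j_t$ transverse to reparametrizations, and we want it constant where the branch points move. Let $G\subset\Sigma$ be a nonempty open set disjoint from $\bigcup\overline U_i$. The cokernel of $\bar\partial:\Gamma(T\Sigma)\to\Omega^{0,1}(\Sigma,T\Sigma)$ is $H^0(K^2)^*$ by (F2), of real dimension $6g-6$. The classes of smooth forms supported in $G$ form a complex subspace, and it is everything: a quadratic differential annihilating all these forms vanishes on $G$, hence everywhere. Choose $\mu_1,\dots,\mu_{6g-6}\in\Omega^{0,1}(\Sigma,T\Sigma)$ supported in $G$ whose classes are a real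 basis. These are endomorphisms of $T\Sigma$ anticommuting with $j_0$. For small $t\in\mathbb R^{6g-6}$ put
\[
\mu_t=\sum t_k\mu_k,\qquad j_t=(1+\tfrac12j_0\mu_t)\,j_0\,(1+\tfrac12j_0\mu_t)^{-1}.
\]
Then $j_t=j_0$ on $\bigcup U_i$, and $\frac d{ds}\big|_0\,j_{st}=\frac12(j_0\mu_tj_0-j_0j_0\mu_t)=\mu_t$.

\emph{The covers.} Let $j'_{a,t}=\varphi_a^*j_t$ on $\Sigma'\setminus\{q_i\}$, where $\varphi_a$ is a local diffeomorphism. On $\{|w_i|<1\}$ the map $\varphi_a$ is $w_i\mapsto w_i^2+a_i$ and $j_t=j_0$ on $U_i$, so $j'_{a,t}=j_0'$ there. Hence $j'_{a,t}$ extends smoothly over $\Sigma'$, depends smoothly on $(a,t)$ and is $\tau$-invariant, and $\varphi_a:(\Sigma',j'_{a,t})\to(\Sigma,j_t)$ is a connected holomorphic double cover with exactly $r$ branch points, located at $z_i=a_i$.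

Fix a Hermitian metric on $N$ with Chern connection $\nabla$, so that $\bar\partial_{\nabla,j_0}=\bar\partial_N$, and fix conformal metrics on $(\Sigma,j_0)$ and $(\Sigma',j_0')$.

\begin{proposition}\label{prop:stability}
There is $\delta>0$ such that for every $t$ with $|t|<\delta$ and every smooth $A\in\mathcal A_{j_t}(N)$ with $\|A\|_{L^p}<\delta$ there is a small $a\in\mathbb C^r$ for which the pullback of $\bar\partial_{\nabla,j_t}+A$ under $\varphi_a:(\Sigma',j'_{a,t})\to(\Sigma,j_t)$ has a nonzero smooth kernel element.
\end{proposition}

The weak norm on $A$ is needed for Theorem~\ref{thm:general}: near the double points of an immersed curve we will be able to make $A$ small only in $L^p$. It has a price. The pulled-back term involves $A\circ\psi_a$, whose derivative in $a$ is not controlled by $\|A\|_{L^p}$, so the implicit function theorem in $a$ is not available uniformly in $A$. We use the Brouwer degree instead, which needs only continuity in $a$ and a uniform bound. The proof occupies the rest of this section.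

\subsection{Operators between fixed spaces}
Let $e_i$ be a holomorphic frame of $N$ over $U_i$, with connection form $\vartheta_i$; its pullback to $N'$ is also written $e_i$. Define $\kappa_a:N\to\psi_a^*N$ by $e_i(z)\mapsto e_i(\psi_a(z))$ over $U_i$ and by the identity elsewhere; the two definitions agree where $|z_i|\ge2$. Use $\varphi_0^*\kappa_a$ to identify $N'$ with $\varphi_a^*N$. The connection $\varphi_a^*\nabla$ becomes the connection $\nabla_a$ on $N'$ that equals $d+\varphi_a^*\vartheta_i$ in the frame $e_i$ and $\varphi_0^*\nabla$ elsewhere, and the pulled-back operator becomes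
\[
\mathbf D_{a,t,A}=\bar\partial_{\nabla_a,\,j'_{a,t}}+A'_a,\qquad A'_a(\zeta)\eta=\kappa_a^{-1}\big(A(\varphi_a(\zeta))\,\kappa_a\eta\big)\circ d\varphi_a(\zeta).
\]
It commutes with $\tau$ because $\varphi_a\tau=\varphi_a$. On $\varphi_0^{-1}(U_i)$ the form $\varphi_a^*\vartheta_i$ has type $(1,0)$ for $j'_{a,t}$, so
\begin{equation}\label{eq:local}
\mathbf D_{a,t,0}(h\,e_i)=\tfrac12\big(dh+i\,dh\circ j'_{a,t}\big)\,e_i .
\end{equation}

The target of $\mathbf D_{a,t,A}$ still depends on $(a,t)$. Project it to a fixed one by $\Pi\alpha=\frac12(\alpha+i\,\alpha\circ j_0')$. If $\alpha\circ j'_{a,t}=-i\alpha$ and $\Pi\alpha=0$, then $\alpha\circ j_0'=i\alpha$, so $\alpha\circ(j_0'+j'_{a,t})=0$; for small $(a,t)$ the sum $j'_0+j'_{a,t}$ is close to $2j_0'$ and invertible, so $\alpha=0$. Hence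
\[
\mathbf T_{a,t,A}:=\Pi\,\mathbf D_{a,t,A}:\ \mathcal X=W^{1,p}(N')^-\longrightarrow\mathcal Y=L^p\big(\overline{\operatorname{Hom}}_{j_0'}(T\Sigma',N')\big)^-
\]
has the same kernel as $\mathbf D_{a,t,A}$ on odd sections. Write $\mathbf T_{a,t,A}=\mathbf T_{a,t,0}+\mathbf R_{a,A}$ with $\mathbf R_{a,A}=\Pi A'_a$.

\begin{lemma}\label{lem:estimates}
For $(a,t)$ in a small closed ball, the following hold in the operator norm of $\mathcal L_{\mathbb R}(\mathcal X,\mathcal Y)$.
\begin{itemize}
\item[(a)] The map $(a,t)\mapsto\mathbf T_{a,t,0}$ is smooth.
\item[(b)] For fixed smooth $A$, the map $a\mapsto\mathbf R_{a,A}$ is continuous.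
\item[(c)] $\|\mathbf R_{a,A}\|\le C\|A\|_{L^p}$ with $C$ independent of $a$, $t$ and $A$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) $\mathbf T_{a,t,0}$ is a first-order operator whose coefficients are smooth functions of $(a,t,\zeta)$ on a compact set.

For (b) and (c), note that $W^{1,p}\subset C^0$, so a zeroth-order operator has norm at most a constant times the $L^p$ norm of its coefficient. The coefficient $A'_a(\zeta)$ is continuous in $(a,\zeta)$ on a compact set, hence continuous in $a$ in the $C^0$ norm. This gives (b). For (c), $\kappa_a^{\pm1}$ and $d\psi_a^{\pm1}$ are uniformly bounded, so $|A'_a(\zeta)|\le C\,|A(\psi_a\varphi_0(\zeta))|\,|d\varphi_0(\zeta)|$. As $\varphi_0$ is holomorphic, $|d\varphi_0|^2$ is a constant multiple of the Jacobian $\operatorname{Jac}\varphi_0$, and $p>2$ gives $|d\varphi_0|^p\le C\operatorname{Jac}\varphi_0$. Since $\varphi_0$ has degree two,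
\[
\int_{\Sigma'}|A'_a|^p\le C\int_{\Sigma'}|A\circ\psi_a\circ\varphi_0|^p\operatorname{Jac}\varphi_0=2C\int_\Sigma|A\circ\psi_a|^p\le C'\int_\Sigma|A|^p.\qedhere
\]
\end{proof}

\subsection{Reduction to a finite-dimensional equation}
The operator $\bar\partial_{N'}$ is Fredholm and commutes with $\tau$, so its odd part $\mathbf T_0:=\mathbf T_{0,0,0}$ is Fredholm. Write $\mathcal X=\ker\mathbf T_0\oplus\mathcal X_1$ and $\mathcal Y=\operatorname{im}\mathbf T_0\oplus\mathcal C$ with $\mathcal X_1$ closed and $\dim\mathcal C<\infty$, and let $\mathrm{pr}$ be the projection onto $\operatorname{im}\mathbf T_0$ along $\mathcal C$. For $\mathbf T$ in a small ball $\mathfrak B\subset\mathcal L_{\mathbb R}(\mathcal X,\mathcal Y)$ about $\mathbf T_0$, the map $\mathrm{pr}\,\mathbf T|_{\mathcal X_1}:\mathcal X_1\to\operatorname{im}\mathbf T_0$ is an isomorphism. We look for a kernel element of $\mathbf T$ in $s_0+\mathcal X_1$. The $\operatorname{im}\mathbf T_0$-component of the equation determines the correction, and the $\mathcal C$-component is the obstruction: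
\[
\eta_{\mathbf T}=-(\mathrm{pr}\,\mathbf T|_{\mathcal X_1})^{-1}\,\mathrm{pr}\,\mathbf Ts_0\in\mathcal X_1,\qquad f(\mathbf T)=(1-\mathrm{pr})\,\mathbf T(s_0+\eta_{\mathbf T})\in\mathcal C .
\]
By construction $\mathrm{pr}\,\mathbf T(s_0+\eta_{\mathbf T})=0$. So if $f(\mathbf T)=0$, then $\mathbf T(s_0+\eta_{\mathbf T})=0$, and $s_0+\eta_{\mathbf T}\ne0$ because $0\ne s_0\in\ker\mathbf T_0$ and $\eta_{\mathbf T}\in\mathcal X_1$. No assumption on $\dim\ker\mathbf T_0$ is needed. The map $f$ is smooth, since inversion of operators is; after shrinking $\mathfrak B$ its derivative is bounded, so $f$ is Lipschitz on $\mathfrak B$. We have $\eta_{\mathbf T_0}=0$ and $f(\mathbf T_0)=0$, and since $(1-\mathrm{pr})\mathbf T_0=0$,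
\begin{equation}\label{eq:df}
df(\mathbf T_0)\,\dot{\mathbf T}=(1-\mathrm{pr})\,\dot{\mathbf T}s_0 .
\end{equation}

\subsection{Moving the branch points fills the cokernel}
Let $f_0(a)=f(\mathbf T_{a,0,0})$ and $\dot{\mathbf T}_a=\frac d{d\epsilon}\big|_0\mathbf T_{\epsilon a,0,0}$. We must show that $df_0(0):\mathbb C^r\to\mathcal C$ is onto, and for this we describe $\mathcal C$ by duality.

Let $H^-=H^0(K_{\Sigma'}\otimes N'^{-1})^-$. Then
\begin{equation}\label{eq:duality}
\operatorname{im}\mathbf T_0=\Big\{\alpha\in\mathcal Y:\ \int_{\Sigma'}\theta\wedge\alpha=0\ \text{ for all }\theta\in H^-\Big\}.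
\end{equation}
The inclusion $\subset$ is part of (F2). Conversely, let $\alpha\in\mathcal Y$ annihilate $H^-$. For even $\theta$ the $2$-form $\theta\wedge\alpha$ is odd and $\tau$ preserves orientation, so its integral vanishes. Thus $\alpha$ annihilates all of $H^0(K_{\Sigma'}\otimes N'^{-1})$, and $\alpha=\bar\partial\eta$ by (F2). Taking odd parts gives $\alpha=\bar\partial\eta^-$.

As in genus two, $H^-$ can be described on $\Sigma$. For $\theta\in H^-$ the product $\theta s_0$ is a $\tau$-invariant holomorphic $1$-form. It descends away from the $q_i$, and near $q_i$ an invariant form $k(w)\,dw$ has $k$ odd, so it equals $\tilde k(w^2)\,2w\,dw$, the pullback of $\tilde k(z)\,dz$. Hence $\theta s_0=\varphi_0^*\lambda^\theta$ for a unique $\lambda^\theta\in H^0(K)$. The map $\theta\mapsto\lambda^\theta$ is injective because $s_0\not\equiv0$ and $\Sigma'$ is connected. Also $\lambda^\theta(x_k)=0$ for all $k$, because $s_0$ vanishes over $x_k$ and $\varphi_0$ is unramified there. Write $\lambda^\theta=\lambda^\theta_i(z_i)\,dz_i$ on $U_i$.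

\begin{lemma}\label{lem:residue}
For $a\in\mathbb C^r$ and $\theta\in H^-$,
\[
\int_{\Sigma'}\theta\wedge\dot{\mathbf T}_as_0=-2\pi i\sum_{i=1}^ra_i\,\lambda^\theta_i(0).
\]
\end{lemma}

\begin{proof}
Outside the sets $\{|w_i|^2\le2\}$ neither $\nabla_a$ nor $j'_{a,0}$ depends on $a$, so $\dot{\mathbf T}_as_0=0$ there. Fix $i$, drop it from the notation for coordinates, and write $s_0=h(w)e$ and $\theta=k(w)\,dw\otimes e^{-1}$ on $\varphi_0^{-1}(U_i)$, with $h,k$ holomorphic and $h(0)=0$. By \eqref{eq:local}, the $\epsilon$-derivative of $\mathbf D_{\epsilon a,0,0}s_0$ is $\frac i2\,dh\circ\frac d{d\epsilon}\big|_0j'_{\epsilon a,0}\cdot e$. Away from $w=0$ use $z=w^2$ as a local coordinate on $\Sigma'$. In it $\varphi_{\epsilon a}$ is $z\mapsto z+\epsilon a_i\beta(z)$, so \eqref{eq:lie} gives $\frac d{d\epsilon}\big|_0j'_{\epsilon a,0}=2i\,a_i\,\bar\partial\beta$. Moreover $dh=\frac{dh}{dz}dz$ is complex linear with $\frac{dh}{dz}=\frac{h'(w)}{2w}$. With $\tilde\beta(w)=\beta(w^2)$ we obtain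
\[
\dot{\mathbf T}_as_0=-a_i\,\frac{h'(w)}{2w}\,\bar\partial\tilde\beta\cdot e ;
\]
this has type $(0,1)$ for $j_0'$, so $\Pi$ leaves it unchanged, and it vanishes for $|w|<1$. Let $\nu=\tilde\beta\,\frac{k h'}{2w}\,dw$, a smooth $(1,0)$-form on $\{w\neq0\}$ vanishing for $|w|^2\ge2$. Since $kh'/2w$ is holomorphic for $w\ne0$, we have $d\nu=\bar\partial\tilde\beta\wedge\frac{kh'}{2w}dw$, and so $\theta\wedge\dot{\mathbf T}_as_0=a_i\,d\nu$. By Stokes' theorem on $\{|w|\ge\frac12\}$, whose inner boundary circle is oriented clockwise, and the residue theorem,
\[
\int_{\varphi_0^{-1}(U_i)}\theta\wedge\dot{\mathbf T}_as_0=-a_i\oint_{|w|=1/2}\frac{k\,h'}{2w}\,dw=-\pi i\,a_i\,k(0)h'(0).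
\]
Finally $\theta s_0=\varphi_0^*\lambda^\theta$ reads $k(w)h(w)=2w\,\lambda_i^\theta(w^2)$. Differentiating at $w=0$ gives $k(0)h'(0)=2\lambda_i^\theta(0)$. Sum over $i$.
\end{proof}

\begin{lemma}\label{lem:onto}
The differential $df_0(0):\mathbb C^r\to\mathcal C$ is surjective.
\end{lemma}

\begin{proof}
Let $\iota:\mathcal Y\to\operatorname{Hom}_{\mathbb C}(H^-,\mathbb C)$ send $\alpha$ to $\theta\mapsto\int\theta\wedge\alpha$. By \eqref{eq:duality} its kernel is $\operatorname{im}\mathbf T_0$, so $\iota|_{\mathcal C}$ is injective, and $\iota(df_0(0)a)=\iota(\dot{\mathbf T}_as_0)$ by \eqref{eq:df}. It therefore suffices to show that $a\mapsto\iota(\dot{\mathbf T}_as_0)$ is onto. By Lemma~\ref{lem:residue} this map is complex linear, so if it is not onto, some nonzero $\theta\in H^-$ is annihilated by its image. Then $\lambda^\theta_i(0)=0$ for all $i$. So $\lambda^\theta$ vanishes at the distinct points $b_i$ and $x_k$, hence $\lambda^\theta\in H^0(K(-D-B))=0$, and $\theta=0$, a contradiction.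
\end{proof}

\subsection{The degree argument}
Recall that a continuous map from a closed ball $\Delta$ in a real vector space to a real vector space of the same finite dimension, nonzero on $\partial\Delta$, has a Brouwer degree over $0$. The degree is unchanged by homotopies that remain nonzero on $\partial\Delta$, it is $\pm1$ if the map is smooth with exactly one zero, which is nondegenerate, and it is $0$ if the map has no zero.

\begin{proof}[Proof of Proposition~\ref{prop:stability}]
By Lemma~\ref{lem:onto} there is a real subspace $V\subset\mathbb C^r$ that $df_0(0)$ maps isomorphically onto $\mathcal C$. Choose a closed ball $\Delta\subset V$ about $0$ so small that $\mathbf T_{a,0,0}$ lies in the ball of half the radius of $\mathfrak B$ for $a\in\Delta$, and that $f_0|_\Delta$ is a diffeomorphism onto its image. As $f_0(0)=0$, the map $f_0|_\Delta$ has degree $\pm1$ over $0$, and $c_0:=\min_{\partial\Delta}|f_0|>0$. By Lemma~\ref{lem:estimates}(a),(c),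
\[
\|\mathbf T_{a,t,A}-\mathbf T_{a,0,0}\|\le C(|t|+\|A\|_{L^p})\qquad\text{for all }a\in\Delta .
\]
Choose $\delta$ so that $2C\delta$ is less than half the radius of $\mathfrak B$ and $2C\delta\operatorname{Lip}(f)<c_0$. Let $|t|<\delta$ and $\|A\|_{L^p}<\delta$. Then $\mathbf T_{a,t,A}\in\mathfrak B$ for $a\in\Delta$, the map $f_1(a)=f(\mathbf T_{a,t,A})$ is continuous by Lemma~\ref{lem:estimates}(a),(b), and $|f_1-f_0|<c_0$ on $\Delta$. The straight-line homotopy from $f_0$ to $f_1$ has no zero on $\partial\Delta$, so $f_1(a)=0$ for some $a\in\Delta$. This gives a nonzero element of $\ker\mathbf D_{a,t,A}$ of class $W^{1,p}$, which is smooth by (F1).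
\end{proof}

\section{Persistence of the curve}\label{sec:persistence}

Keep all the data of Sections~\ref{sec:algebra} and~\ref{sec:stability}. To apply Proposition~\ref{prop:stability} to an open set of $J$, we need for each nearby $J$ a curve whose domain lies in the family $j_t$ and whose normal operator, transported to the fixed bundle $N$, has the form $\bar\partial_{\nabla,j_t}+A$ with $A$ controlled.

\begin{lemma}\label{lem:persist}
Let $(M,\omega)$ be a closed symplectic $4$-manifold, $J_0\in\mathcal J$, and $v_0:(\Sigma,j_0)\to(M,J_0)$ a simple immersed index $0$ curve, with $N_{v_0}$ identified with $N$ by a smooth complex isomorphism. Suppose that $\mathbf D^N_{v_0}=\bar\partial_{\nabla,j_0}+A_0$ is an isomorphism $W^{1,p}\to L^p$. Then for $J\in\mathcal J$ sufficiently close to $J_0$ there are $t(J)$ and a simple immersed index $0$ curve $v_J:(\Sigma,j_{t(J)})\to(M,J)$, embedded if $v_0$ is, such that $\mathbf D^N_{v_J}$ is conjugate to $\bar\partial_{\nabla,j_{t(J)}}+A_J$ with $A_J$ smooth, and $t(J)\to0$, $\|A_J-A_0\|_{C^0}\to0$ as $J\to J_0$.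
\end{lemma}

\begin{proof}
\emph{The equation.} Let $\hat\nabla$ be the Levi-Civita connection of a metric on $M$. For small $(t,\eta)\in\mathbb R^{6g-6}\times W^{2,p}(v_0^*TM)$ put $u=\exp_{v_0}\eta$, let $P_\eta$ be parallel transport along $s\mapsto\exp_{v_0}(s\eta)$, $0\le s\le1$, and set
\[
F_J(t,\eta)=\mathrm{pr}_0\,\alpha,\qquad\alpha=P_\eta^{-1}\tfrac12\big(du+J(u)\,du\circ j_t\big),\qquad\mathrm{pr}_0\alpha=\tfrac12(\alpha+J_0\,\alpha\circ j_0).
\]
The values lie in the fixed space of $W^{1,p}$ sections of $\overline{\operatorname{Hom}}_{j_0}(T\Sigma,v_0^*TM)$. With $\tilde J=P_\eta^{-1}J(u)P_\eta$ we have $\alpha=\tilde J\alpha j_t$, so $|\mathrm{pr}_0\alpha-\alpha|=\frac12|J_0\alpha j_0-\tilde J\alpha j_t|\le\frac12|\alpha|$ when $(\tilde J,j_t)$ is $C^0$-close to $(J_0,j_0)$. Hence $F_J(t,\eta)=0$ if and only if $u:(\Sigma,j_t)\to(M,J)$ is holomorphic.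

Pointwise, $F_J(t,\eta)(z)=\Phi_J(z,\eta(z),\hat\nabla\eta(z),t)$, where $\Phi_J$ is smooth in all variables and depends continuously on $J$ in $C^k$ on compact sets, for every $k$. Since $p>2$, the space $W^{1,p}$ on a surface is a Banach algebra contained in $C^0$, and composition with a smooth fiber-preserving map is a $C^1$ map of $W^{1,p}$ spaces which, together with its derivative, is jointly continuous in the argument and the fiber map. As $(\eta,\hat\nabla\eta)\in W^{1,p}$, the map $F_J$ is $C^1$, and $F_J$ and $dF_J$ are jointly continuous in $(J,t,\eta)$.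

\emph{The linearization.} By \eqref{eq:lin}, $\mathbf L:=dF_{J_0}(0,0)$ is $(t,\eta)\mapsto\mathbf D_{v_0}\eta+\frac12dv_0\circ j_0\mu_t$. Realize $N$ as a complex complement, $v_0^*TM=dv_0(T\Sigma)\oplus N$. Since $\mathbf D_{v_0}(dv_0\,\xi)=dv_0(\bar\partial\xi)$, the operator $\mathbf L$ is block triangular, with two diagonal blocks. The first is $(t,\xi)\mapsto\bar\partial\xi+\frac12j_0\mu_t$. It is bijective: $\bar\partial$ is injective on $T\Sigma$ because $\deg T\Sigma<0$, and multiplication by $j_0$ is an automorphism of the complex vector space $\operatorname{coker}\bar\partial$, so the classes of the $j_0\mu_k$ are again a real basis. The second is $\mathbf D^N_{v_0}:W^{2,p}\to W^{1,p}$, which is injective by hypothesis and has index $0$ by (F1). So $\mathbf L$ is an isomorphism.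

\emph{Solving.} By joint continuity there are a closed ball of radius $\epsilon_0$ about $(0,0)$ and a neighborhood of $J_0$ on which $\|1-\mathbf L^{-1}dF_J\|\le\frac12$ and $\|\mathbf L^{-1}F_J(0,0)\|\le\frac12\epsilon_0$. Then $1-\mathbf L^{-1}F_J$ is a contraction of the ball into itself, with constant $\frac12$. Its fixed point $(t(J),\eta(J))$ solves $F_J=0$ and has norm at most $2\|\mathbf L^{-1}F_J(0,0)\|$, which tends to $0$ as $J\to J_0$. The curve $v_J=\exp_{v_0}\eta(J)$ is smooth by (F4), so $\eta(J)$ is smooth, and $v_J\to v_0$ in $C^1$. Hence $v_J$ is immersed, and embedded if $v_0$ is. Let $z$ be an injective point of $v_0$, which exists by (F5). On a fixed neighborhood of $z$ all maps $C^1$-close to $v_0$ are injective immersions, and $v_0$ maps the compact complement of this neighborhood to a set at positive distance from $v_0(z)$, a property preserved by $C^0$-small perturbation. So $z$ is an injective point of $v_J$, and $v_J$ is simple.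

\emph{The normal operator.} Parallel transport $P_J=P_{\eta(J)}$ is not complex linear, so we take its complex-linear part $P_J^c=\frac12(P_J-JP_JJ_0)$, which satisfies $JP_J^c=P_J^cJ_0$ and equals the identity for $J=J_0$. For $J$ near $J_0$ it is a complex isomorphism $v_0^*TM\to v_J^*TM$, so $c_1$ is unchanged and $\operatorname{ind}(v_J)=0$. Let $\Theta_J:N\to N_{v_J}$ be $P_J^c|_N$ followed by the quotient map. It is a complex isomorphism because $dv_J(T\Sigma)$ is $C^0$-close to $dv_0(T\Sigma)$, and $\Theta_{J_0}$ is the given identification. Extend $\nabla$ to a complex connection on $v_0^*TM$ preserving $N$, and let $\hat\nabla P^c_J$ be the derivative of $P^c_J$ with respect to this connection and $v_J^*\hat\nabla$. For $\eta\in\Gamma(N)$ insert $\hat\nabla(P^c_J\eta)=P^c_J\nabla\eta+(\hat\nabla P^c_J)\eta$ into \eqref{eq:Dv}. With $t=t(J)$,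
\[
\mathbf D_{v_J}(P_J^c\eta)=P_J^c\,\bar\partial_{\nabla,j_t}\eta+\tfrac12\Big((\hat\nabla P_J^c)\eta+J\,(\hat\nabla P_J^c)\eta\circ j_t+(\hat\nabla_{P^c_J\eta}J)\,dv_J\circ j_t\Big).
\]
Passing to the quotient gives $\Theta_J^{-1}\mathbf D^N_{v_J}\Theta_J=\bar\partial_{\nabla,j_t}+A_J$, where $A_J\eta$ is $\Theta_J^{-1}$ applied to the class of the second summand. The tensor $A_J$ is smooth and is built pointwise from $t(J)$ and the values and first derivatives of $J$ and $\eta(J)$. So $A_J\to A_{J_0}$ in $C^0$, and $A_{J_0}=A_0$.
\end{proof}

\begin{proposition}\label{prop:criterion}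
There is $\delta_0>0$, depending only on the data of Sections~\ref{sec:algebra} and~\ref{sec:stability}, with the following property. Let $v_0:(\Sigma,j_0)\to(M,J_0)$ be a simple immersed index $0$ curve in a closed symplectic $4$-manifold such that $\mathbf D^N_{v_0}$ is conjugate to $\bar\partial_N+A_0$ with $\|A_0\|_{L^p}<\delta_0$. Then $J_0$ has an open neighborhood $\mathcal U\subset\mathcal J$ such that every $J\in\mathcal U$ admits a simple immersed index $0$ curve $v_J$ of genus $g$, embedded if $v_0$ is, and a connected holomorphic double cover $\varphi$ with exactly $r$ branch points for which $\mathbf D^N_{v_J\circ\varphi}$ is not injective.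
\end{proposition}

\begin{proof}
The operator $\bar\partial_N:W^{1,p}\to L^p$ has kernel $H^0(N)=0$ and index $2-2g+2(g-1)=0$, so it is an isomorphism. Since $\|A_0\eta\|_{L^p}\le\|A_0\|_{L^p}\|\eta\|_{C^0}\le C\|A_0\|_{L^p}\|\eta\|_{W^{1,p}}$, so is $\bar\partial_N+A_0$ when $\|A_0\|_{L^p}<\delta_0$ and $\delta_0$ is small. Take also $\delta_0\le\delta/2$ with $\delta$ from Proposition~\ref{prop:stability}. Lemma~\ref{lem:persist} gives an open neighborhood $\mathcal U$ of $J_0$ on which $|t(J)|<\delta$ and $\|A_J-A_0\|_{L^p}<\delta/2$, so $\|A_J\|_{L^p}<\delta$. Proposition~\ref{prop:stability} gives $a$ such that the pullback of $\bar\partial_{\nabla,j_{t(J)}}+A_J$ under $\varphi=\varphi_a$ has a kernel, and this pullback is conjugate to $\mathbf D^N_{v_J\circ\varphi}$.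
\end{proof}

This is the only place where $H^0(N)=0$ is used. Without it $\mathbf L$ is not invertible, and the argument produces no curve for nearby $J$.

\section{A ruled surface: proof of Theorem~\ref{thm:example}}\label{sec:ruled}

Take any $(\Sigma,j_0)$ of genus $g$ and $N$ from Lemma~\ref{lem:data}. We need a closed K\"ahler surface containing $\Sigma$ with holomorphic normal bundle $N$; the fiberwise compactification of the total space of $N$ is one. Let $M=\mathbb P(\mathcal O\oplus N)\to\Sigma$ be the bundle of lines in $\mathcal O\oplus N$, with its integrable complex structure $J_0$. It is a projective ruled surface, so it has a K\"ahler form $\omega$, and $J_0$ is $\omega$-compatible, hence also tame. The map $\xi\mapsto[1:\xi]$ embeds the total space of $N$ holomorphically as an open subset of $M$. Let $v_0:\Sigma\to M$ be the zero section. It is embedded with normal bundle $N$, so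
\[
c_1(v_0^*TM)=(2-2g)+(g-1)=1-g,\qquad\operatorname{ind}(v_0)=(2g-2)+2(1-g)=0 .
\]
A local coordinate on $\Sigma$ and a holomorphic frame of $N$ give holomorphic coordinates on $M$ near $v_0(\Sigma)$, in which $J_0$ is constant. Computing \eqref{eq:Dv} with the flat connection of these coordinates gives $\mathbf D_{v_0}\eta=\frac12(d\eta+i\,d\eta\circ j_0)$, and the fiber component is $\mathbf D^N_{v_0}=\bar\partial_N$. Proposition~\ref{prop:criterion} applies with $A_0=0$ and proves Theorem~\ref{thm:example}. \qed

\section{Prescribing the normal operator: proof of Theorem~\ref{thm:general}}\label{sec:prescribe}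

Let $v:(\Sigma,j_0)\to(M,J_1)$ be a simple immersed index $0$ curve of genus $g\ge2$. Its normal operator is arbitrary, and we want to change $J_1$ so that it becomes close to $\bar\partial_N$. By \eqref{eq:Dv}, the zeroth-order term depends on the normal derivative of $J$ along the curve, which we can prescribe where $v$ is injective. At a point through which two branches pass, a direction normal to one branch may be tangent to the other, along which $J$ must not change; so we leave $J_1$ alone near such points. We write $\mathbf D_{v,J}$ and $\mathbf D^N_{v,J}$ to record $J$.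

The set $Z=\{z\in\Sigma:v(z)=v(z')\text{ for some }z'\ne z\}$ is finite. Otherwise there are pairs $z_k\ne z_k'$ with $v(z_k)=v(z_k')$, the $z_k$ distinct, converging to a pair $(z,z')$ with $v(z)=v(z')$. An immersion is locally injective, so $z\neq z'$, and the points $v(z_k)$ are eventually distinct and accumulate at $v(z)$. By (F6) the branches at $z$ and $z'$ coincide near $v(z)$. Then a neighborhood of $z$ contains no injective point, contradicting (F5).

\begin{lemma}\label{lem:prescribe}
If $A\in\mathcal A_{j_0}(N_v)$ vanishes near $Z$, there is $J\in\mathcal J$ with $J=J_1$ on $v(\Sigma)$ and $\mathbf D^N_{v,J}=\mathbf D^N_{v,J_1}+A$.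
\end{lemma}

\begin{proof}
Let $\langle\cdot,\cdot\rangle$ be the metric $\omega(\cdot,J_1\cdot)$ in the compatible case and any $J_1$-invariant metric in the tame case. Transposes are taken with respect to it, so $J_1^T=-J_1$. Realize $N_v$ as the orthogonal complement of $dv(T\Sigma)\cong T\Sigma$.

\emph{The required derivative of $J$.} For $\eta\in N_v$ define $\ell_\eta:T\Sigma\to N_v$ by $\ell_\eta(X)=2J_1(A\eta)(X)$. It is antilinear, $\ell_\eta j_0=-J_1\ell_\eta$, and transposing gives $j_0\ell_\eta^T=-\ell_\eta^TJ_1$. Let $L_\eta$ be the endomorphism of $T\Sigma\oplus N_v$ with zero diagonal blocks and off-diagonal blocks $\ell_\eta$ and $\ell_\eta^T$. It is symmetric, anticommutes with $J_1$ and is real linear in $\eta$. The block $\ell_\eta^T$ is there to make $L_\eta$ symmetric, which compatibility requires.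

\emph{A tube.} Let $Q_0$ be an open set containing $\operatorname{supp}A$ whose closure $Q$ is disjoint from $Z$, and let $\Psi(z,\eta)=\exp_{v(z)}\eta$ on $N_v$. It is a local diffeomorphism near the zero section. There is $\epsilon_1>0$ such that $\Psi(z,\eta)=\Psi(z',\eta')$ with $z\in Q$, $z'\in\Sigma$, $|\eta|,|\eta'|<\epsilon_1$ implies $(z,\eta)=(z',\eta')$. Indeed, a sequence of counterexamples with $\epsilon_1\to0$ would subconverge to points $z\in Q$, $z'\in\Sigma$ with $v(z)=v(z')$, so $z=z'$ as $z\notin Z$, contradicting local injectivity of $\Psi$ at $(z,0)$. Thus, for small $\epsilon_1$, $\Psi$ embeds the tube $\{z\in Q_0,|\eta|<\epsilon_1\}$ as an open subset of $M$, and taking $\eta'=0$ shows that the image meets $v(\Sigma)$ only along the zero section.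

\emph{Extension.} Fix a connection on $TM$ preserving $J_1$ and the metric, let $P_\eta$ be its parallel transport along $s\mapsto\Psi(z,s\eta)$, $0\le s\le1$, and let $\rho:[0,\infty)\to[0,1]$ be smooth, equal to $1$ near $0$ and supported in $[0,\epsilon_2]$ with $\epsilon_2<\epsilon_1$. Put $Y(\Psi(z,\eta))=\rho(|\eta|)\,P_\eta L_\eta P_\eta^{-1}$ on the tube. Its support lies in the compact set $\Psi(\{z\in\operatorname{supp}A,|\eta|\le\epsilon_2\})$, so $Y$ extends by zero to a smooth section of $\operatorname{End}TM$. It is symmetric, anticommutes with $J_1$, vanishes on $v(\Sigma)$, and $|Y|\le C\epsilon_2$. For $z\in Q_0$ and small $s$ we have $Y(\Psi(z,s\eta))=s\,P_{s\eta}L_\eta P_{s\eta}^{-1}$, so $\hat\nabla_\eta Y=L_\eta$ at $v(z)$ for any connection $\hat\nabla$. For $z\notin\operatorname{supp}A$ the point $v(z)$ is outside the support of $Y$, and both sides vanish.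

\emph{The new structure.} Let $S=\frac12J_1Y$. It anticommutes with $J_1$, and $S^T=-\frac12YJ_1=S$. For small $\epsilon_2$ we have $|S|<1$; put
\[
J=(1+S)J_1(1+S)^{-1}=J_1R,\qquad R=(1-S)(1+S)^{-1}.
\]
Then $J^2=-1$, and $J$ is $C^0$-close to $J_1$, hence tame for small $\epsilon_2$. In the compatible case $R$ is symmetric and positive definite, so $\omega(\cdot,J\cdot)=\langle\cdot,R\,\cdot\rangle$ is a Riemannian metric and $J$ is compatible. Expanding, $J=J_1(1-2S)+O(|S|^2)=J_1+Y+O(|Y|^2)$. Since $Y=0$ on $v(\Sigma)$, we get $J=J_1$ there, $v$ is $J$-holomorphic, and $\hat\nabla_\eta(J-J_1)=L_\eta$ for $\eta\in N_v$. By \eqref{eq:Dv}, for $\eta\in\Gamma(N_v)$ and $X\in T\Sigma$,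
\[
(\mathbf D_{v,J}\eta-\mathbf D_{v,J_1}\eta)(X)=\tfrac12\ell_\eta(j_0X)=J_1(A\eta)(j_0X)=-J_1^2(A\eta)(X)=(A\eta)(X).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Fix $r$, apply Lemma~\ref{lem:data} to $(\Sigma,j_0)$, make the choices of Section~\ref{sec:parameters}, and let $\delta_0$ be as in Proposition~\ref{prop:criterion}. By \eqref{eq:degree} the complex line bundles $N_v$ and $N$ have the same degree, so we can fix a smooth isomorphism between them and write $\mathbf D^N_{v,J_1}=\bar\partial_N+A_1$. For small $\epsilon>0$ let $\gamma_\epsilon:\Sigma\to[0,1]$ be smooth, equal to $0$ on the $\epsilon$-disks about the points of $Z$ and to $1$ outside the $2\epsilon$-disks. Lemma~\ref{lem:prescribe} with $A=-\gamma_\epsilon A_1$ gives $J_0\in\mathcal J$ for which $v$ is still a simple immersed index $0$ curve and $\mathbf D^N_{v,J_0}=\bar\partial_N+A_0$ with $A_0=(1-\gamma_\epsilon)A_1$. Since $Z$ is finite,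
\[
\|A_0\|_{L^p}\le\|A_1\|_{C^0}\operatorname{area}(\{\gamma_\epsilon\ne1\})^{1/p}\to0\qquad(\epsilon\to0),
\]
while $\delta_0$ does not depend on $\epsilon$. Fix $\epsilon$ with $\|A_0\|_{L^p}<\delta_0$. Proposition~\ref{prop:criterion} gives the open set $\mathcal U\ni J_0$.
\end{proof}

Note that $\mathcal U$ is a neighborhood of $J_0$, not of $J_1$. The structure $J_0$ can be taken $C^0$-close to $J_1$, but its first derivatives along the curve differ from those of $J_1$ by the amount needed to cancel $A_1$.

\section{Complements}\label{sec:remarks}

\begin{remark}[The quintic surface]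
Let $M\subset\mathbb{CP}^3$ be a smooth quintic surface with the restricted Fubini--Study form and its integrable structure $J_1$, and let $\Sigma\subset M$ be a smooth hyperplane section. It is a plane quintic, so $g=6$ and $\Sigma\cdot\Sigma=5=g-1$. By adjunction $c_1(TM)$ is minus the hyperplane class, so $c_1(TM|_\Sigma)=-5=1-g$ and $\Sigma$ has index $0$. By Theorem~\ref{thm:general}, super-rigidity fails on a nonempty open subset of $\mathcal J(M,\omega)$.
\end{remark}

\begin{remark}[A converse to Theorem~\ref{thm:general}]
For generic $J$, no simple $J$-holomorphic curve of index less than $2n-2$ has a critical point \cite{OZ}. In dimension four this applies to index $0$. Suppose that no $J\in\mathcal J(M,\omega)$ admits a simple immersed index $0$ curve of genus at least two. Then for generic $J$ every simple index $0$ curve is immersed, hence of genus at most one, hence super-rigid by (ii).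
\end{remark}

\begin{remark}[The phase of $s_0$]
The proof of Proposition~\ref{prop:stability} uses only one real direction in the complex line $\mathbb Cs_0$, and it applies equally to $e^{i\phi}s_0$ for each real $\phi$. For $g=r=2$ the space $V$ is all of $\mathbb C^2$, by the computation of the cokernel in Section~\ref{sec:genus2}, and each phase gives its own system of four equations in four unknowns. This one free parameter matches the count $2r-(r+1)=1$ of Section~\ref{sec:expect}.
\end{remark}

\begin{thebibliography}{9}

\bibitem{OZ}
Oh and Zhu, Asian J. Math. (2009).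

\bibitem{SR}
\emph{Transversality and super-rigidity for multiply covered holomorphic curves},
\texttt{http://www.mathematik.hu-berlin.de/\textasciitilde wendl/pub/superrigidity14\_final.pdf}.

\end{thebibliography}
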